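# Mutual singularity of the two $p$-harmonic measures on the Van Koch snowflake

## 1. A corner of opening $120^\circ$, computed by hand

Take the plane cut by two rays from the origin into a sector of opening $120^\circ$ and the complementary sector of opening $240^\circ$. In each sector take a positive harmonic function that vanishes on the two rays. With polar coordinates whose axis $\vartheta=0$ is the bisector of the small sector, take
$$u_1=R^{3/2}\cos\tfrac32\vartheta\qquad(|\vartheta|<\tfrac{\pi}3),$$
and with polar coordinates $(R,\varphi)$ whose axis is the bisector of the large sector, take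
$$u_2=R^{3/4}\cos\tfrac34\varphi\qquad(|\varphi|<\tfrac{2\pi}3).$$
On the two rays put the measures $d\mu_i=|\nabla u_i|\,dH^1$. They record how steeply $u_i$ leaves the boundary, and they are what Green's formula produces: $\int\nabla u_i\cdot\nabla\phi\,dx=-\int\phi\,d\mu_i$ for test functions $\phi$. (Apply the formula outside a disc of radius $\epsilon$ about the corner. The extra boundary term is at most a constant times $\epsilon\cdot\epsilon^{1/2}$ or $\epsilon\cdot\epsilon^{-1/4}$, and tends to $0$.)

Since $|\nabla u_1|=\frac32R^{1/2}$ and $|\nabla u_2|=\frac34R^{-1/4}$,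
$$\mu_1(B(0,s))=2\int_0^s\tfrac32R^{1/2}\,dR=2s^{3/2},\qquad \mu_2(B(0,s))=2\int_0^s\tfrac34R^{-1/4}\,dR=2s^{3/4}.$$
We observe two things.

First, the two measures are mutually absolutely continuous, with $d\mu_2/d\mu_1=\frac12R^{-3/4}$. One corner does not make them singular. With no corner at all, on a straight line with $u_1=y$ above and $u_2=-y$ below, the two measures even coincide.

Second, near the corner the two measures distribute their mass very differently. The disc $B(0,\varepsilon)$ carries the fraction $\varepsilon^{3/2}$ of the $\mu_1$-mass of $B(0,1)$ and the fraction $\varepsilon^{3/4}$ of its $\mu_2$-mass. For $\varepsilon=\frac1{16}$ these are $\frac1{64}$ and $\frac18$.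

The snowflake is a curve that has a corner of this kind near every one of its points, at every scale. Does the mismatch at all these corners make the measures from the two sides mutually singular? For harmonic functions the answer is yes, by Bishop, Carleson, Garnett and Jones, "Harmonic measures supported on curves", Pacific J. Math. 138 (1989). The question of these notes, taken from "Where We Are At With $p$ Harmonic Measure" (http://www.birs.ca/workshops/2010/10w5066/files/lewis.pdf), replaces the Laplacian by the $p$-Laplacian.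

## 2. $p$-harmonic measures on the two sides of $\Gamma$

Let $\Gamma\subset\mathbf R^2$ be the Van Koch snowflake. Start from an equilateral triangle of side $1$ and repeatedly replace each segment by four segments of one third of its length, so that the middle third carries an equilateral bump pointing outward. We use the standard fact that the limit $\Gamma$ is a Jordan curve. Let $\Omega_1$ be the bounded and $\Omega_2$ the unbounded component of $\mathbf R^2\setminus\Gamma$. Every point of $\Gamma$ is a boundary point of both.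

**Definition (admissible pair).** Let $1<p<\infty$ and $i\in\{1,2\}$. An admissible pair $(N_i,u_i)$ on the $\Omega_i$ side, with exponent $p$, consists of a bounded open neighborhood $N_i$ of $\Gamma$ and a function $u_i>0$ that is $p$-harmonic in $\Omega_i\cap N_i$, that is, $u_i\in W^{1,p}(\Omega_i\cap N_i)$ and
$$\int|\nabla u_i|^{p-2}\langle\nabla u_i,\nabla\theta\rangle\,dx=0\quad\text{for all }\theta\in C_0^\infty(\Omega_i\cap N_i),$$
and that has boundary value $0$ on $\Gamma$ in the $W^{1,p}$ Sobolev sense.

Extend $u_i$ by $u_i\equiv0$ on $N_i\setminus\Omega_i$; then $u_i\in W^{1,p}(N_i)$.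

**Definition ($p$-harmonic measure).** The $p$-harmonic measure on $\Gamma$ from the side $\Omega_i$ associated with $u_i$ is the unique positive Borel measure $\mu_i$ on $\mathbf R^2$, with support contained in $\Gamma$, such that
$$\int|\nabla u_i|^{p-2}\langle\nabla u_i,\nabla\phi\rangle\,dx=-\int\phi\,d\mu_i\quad\text{for all }\phi\in C_0^\infty(N_i).\tag{2.1}$$

That $\mu_i$ exists and is unique is part of the background. When the boundary and $|\nabla u_i|$ are smooth, $d\mu_i=|\nabla u_i|^{p-1}dH^1$.

*Example.* Replace $\Gamma$ by the line $y=0$ and take $u=y^+$. It is $p$-harmonic in $y>0$ for every $p$, since its gradient is constant there. Moreover $\int_{y>0}\partial_y\phi\,dx\,dy=-\int\phi(x,0)\,dx$. So the measure is $H^1$ on the line, for every $p$.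

The question asks for which $p\ne2$ we have $\mu_1\perp\mu_2$ for all admissible pairs on the two sides, with the same $p$ on both. The answer is: for all of them. In fact, for every $p\in(1,\infty)$, we have $\mu_1\perp\mu_2$ for all admissible pairs. The proof gives a little more.

**Theorem.** Let $\Gamma$ be the Van Koch snowflake, let $p_1,p_2\in(1,\infty)$, let $(N_i,u_i)$ be an admissible pair on the $\Omega_i$ side with exponent $p_i$, and let $\mu_i$ be its measure, $i=1,2$. Then $\mu_1\perp\mu_2$.

The question is the case $p_1=p_2=p$.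

**Textbook facts.** A function $v\in W^{1,p}_{loc}(D)$ is a (weak) *subsolution* in $D$ if $\int|\nabla v|^{p-2}\nabla v\cdot\nabla\theta\,dx\le0$ for all $0\le\theta\in C_0^\infty(D)$, and a *supersolution* if the integral is $\ge0$. For instance $y^+$ is a subsolution in the whole plane, by the example above. By density, nonnegative functions in $W^{1,p}$ with compact support in $D$ are also allowed as $\theta$. We use the following standard facts (Serrin; Trudinger; Heinonen–Kilpeläinen–Martio), with constants depending only on $p$.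

* (F1) Subsolutions are locally bounded above.
* (F2) $p$-harmonic functions are continuous, and if $v\ge0$ is $p$-harmonic in $B(w,4s)$ then $\sup_{B(w,s)}v\le H\inf_{B(w,s)}v$ (Harnack).
* (F3) If $v\ge0$ is a supersolution in $B(w,4s)$, then $\big(|B(w,s)|^{-1}\int_{B(w,s)}v^q\big)^{1/q}\le C\operatorname{ess\,inf}_{B(w,s)}v$ for some $q,C>0$ (weak Harnack).
* (F4) For a disc $B$ and $u\in W^{1,p}(B)$ there is a $p$-harmonic $h$ in $B$ with $h-u\in W_0^{1,p}(B)$, and $h$ minimizes $\int_B|\nabla\cdot|^p$ among functions with these boundary data.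
* (F5) If $v,v'\in W^{1,p}(B)$ are a subsolution and a supersolution in $B$ and $(v-v')^+\in W^{1,p}_0(B)$, then $v\le v'$ a.e. in $B$.
* (F6) For $\xi,\zeta\in\mathbf R^2$, the quantity $(|\xi|^{p-2}\xi-|\zeta|^{p-2}\zeta)\cdot(\xi-\zeta)$ is at least $c|\xi-\zeta|^p$ if $p\ge2$, and at least $c|\xi-\zeta|^2(|\xi|+|\zeta|)^{p-2}$ if $1<p<2$. In particular it is positive unless $\xi=\zeta$.

Throughout, $B(w,s)$ is an open disc, $d(\cdot)=\operatorname{dist}(\cdot,\Gamma)$, and $C,c>0$ denote constants that depend only on $p_1,p_2,\Gamma$ and may change from line to line.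

## 3. Centered ratios versus an off-center disc

Write the Lebesgue decomposition $\mu_2=g\mu_1+\sigma$ with $\sigma\perp\mu_1$ and $g\ge0$. Singularity means $g=0$ $\mu_1$-a.e. By the Besicovitch differentiation theorem, for $\mu_1$-a.e. $x$,
$$g(x)=\lim_{r\to0}\frac{\mu_2(B(x,r))}{\mu_1(B(x,r))}.$$
So the natural first attempt is to show that this centered ratio has no limit in $(0,\infty)$ at almost every $x$. If $x$ is itself a corner, as in Section 1, this is clear: there the ratio was $s^{-3/4}$. But the corners we shall produce on $\Gamma$ are tips of bumps, and there are only countably many of those. A typical $x$ has corners *near* it at every scale, at a distance comparable to the scale, without being one. And a corner at distance comparable to $1$ from $x$ says nothing about the centered ratio at $x$: in Section 1, at a boundary point $x$ with $R=1$, the ratio converges to $\frac12$. The doubling property, proved below, bounds the change of the centered ratio from one scale to the next by a constant factor, which does not exclude convergence either.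 This is where the attempt stops.

The way past is to use more of the differentiation theorem. At $\mu_1$-a.e. $x$, with $\lambda=g(x)$,
$$\kappa(r):=\frac1{\mu_1(B(x,r))}\Big[\int_{B(x,r)}|g-\lambda|\,d\mu_1+\sigma(B(x,r))\Big]\to0\qquad(r\to0),$$
and this controls *all* Borel sets $A\subset B(x,r)$, not only centered discs:
$$|\mu_2(A)-\lambda\mu_1(A)|\le\Big|\int_A(g-\lambda)\,d\mu_1\Big|+\sigma(A)\le\kappa(r)\,\mu_1(B(x,r)).\tag{3.1}$$
So if $0<\lambda<\infty$, any set $A\subset B(x,r)$ must carry almost the same *fraction* of the mass of $B(x,r)$ for both measures. We may therefore test with a small disc $A$ around a corner close to $x$, where the fractions should disagree by a definite amount, as $\frac1{64}$ and $\frac18$ did. No accumulation over scales is needed: one corner at each small scale, with a fixed amount of disagreement, is a contradiction.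

To carry this out we need three things: corners of opening $120^\circ$ near every point at every scale (Section 4); a way to convert statements about $u_i$ into statements about $\mu_i$ (Section 5); and, at a corner, growth of order at least $1+\eta$ for one function and at most $1-\eta$ for the other, with $\eta>0$ (Sections 6 and 7).

## 4. Koch arcs, tips, and uniformity of the two sides

Orient the initial triangle clockwise. The outer side of each oriented segment is its left side, and every bump is erected on the left. There are $3\cdot4^n$ segments $I$ of generation $n$, with $|I|=3^{-n}$. Let $K_I\subset\Gamma$ be the Koch arc over $I$. It is a subarc of $\Gamma$ with the same endpoints as $I$, and it is the image of the arc over $[0,1]$ under an orientation-preserving similarity.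

**Step 1: trapping the curve in triangles.** *The purpose is to locate $K_I$.* Let $T_I$ be the closed isosceles triangle on base $I$, on the outer side, with base angles $30^\circ$ and apex angle $120^\circ$. For $I=[0,1]$ with outward direction up, the apex is $(\frac12,\frac{\sqrt3}6)$ and $T_I=\{0\le y\le\min(x,1-x)/\sqrt3\}$. The four children of $I$ are the segments joining consecutively $(0,0),(\frac13,0),(\frac12,\frac{\sqrt3}6),(\frac23,0),(1,0)$. All these points lie in the convex set $T_I$, so the bases of the child triangles do too. The apex of the first child triangle is $(\frac16,\frac{\sqrt3}{18})$. The second child has midpoint $(\frac5{12},\frac{\sqrt3}{12})$, left unit normal $(-\frac{\sqrt3}2,\frac12)$ and triangle height $\frac{\sqrt3}{18}$, so its apex is $(\frac5{12}-\frac1{12},\frac{\sqrt3}{12}+\frac{\sqrt3}{36})=(\frac13,\frac{\sqrt3}9)$. By symmetry the other two apices are $(\frac23,\frac{\sqrt3}9)$ and $(\frac56,\frac{\sqrt3}{18})$. All four satisfy $y=\min(x,1-x)/\sqrt3$, so they lie on $\partial T_I$. Hence the child triangles lie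 in $T_I$. By iteration all later vertices over $I$ lie in $T_I$, and so $K_I\subset T_I$.

The longest side of $T_I$ is $I$, whose endpoints lie in $K_I$, so $\operatorname{diam}K_I=|I|$. The apex $z$ of $T_I$ is the tip of the bump erected on $I$, so $z\in K_I$. Its distance to each endpoint of $I$ is $\frac{|I|/2}{\cos30^\circ}=|I|/\sqrt3$.

*Remark.* At $z$ the generation polygon has the angle $60^\circ$, but the curve does not stay in a $60^\circ$ sector. The segment of generation $n+j$ that ends at $z$ always points in the same direction, and the apex of its triangle, a point of $\Gamma$, lies on a side of $T_I$. So $\Gamma$ meets the edges of the $120^\circ$ sector arbitrarily close to $z$. What matters is only that $120^\circ<180^\circ<240^\circ$.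

**Step 2: the three-point condition.** *The purpose is to know that $\Gamma$ does not come back close to a tip from elsewhere, and to obtain Step 3.* There is $C_\Gamma\ge1$ such that
$$\text{for distinct }y,z\in\Gamma,\text{ one of the two arcs of }\Gamma\text{ between them has diameter}\le C_\Gamma|y-z|.\tag{4.1}$$
*Example.* On a circle the shorter arc has diameter exactly $|y-z|$. A cusp fails: for the curve made of $y=x^2$ and $y=-x^2$, $x\ge0$, the points $(x,\pm x^2)$ have distance $2x^2$, but the arc through the cusp has diameter at least $x$.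

*Proof of (4.1).* Call the sets $K_I$ with $|I|=3^{-n}$ the $n$-arcs. Two distinct ones are adjacent if they share an endpoint. Distinct nonadjacent $n$-arcs are disjoint, since $\Gamma$ is a Jordan curve and they are subarcs of it.

*Claim: distinct nonadjacent $n$-arcs $J,J'$ have distance at least $c\,3^{-n}$.* Any two $0$-arcs are equal or adjacent, so there is a largest generation $m<n$ in which the ancestors of $J,J'$ are equal or adjacent. Their ancestors of generation $m+1$ are then distinct and nonadjacent, hence disjoint, and are children of one $m$-arc or of two adjacent $m$-arcs. The interior angle between adjacent segments of a generation polygon is always $60^\circ$ or $240^\circ$. It is $60^\circ$ in the initial triangle; each replacement creates new vertices with interior angles $240^\circ,60^\circ,240^\circ$; and at old vertices the directions of the adjacent segments do not change. So up to similarity only finitely many configurations of two such $(m+1)$-arcs occur. In each one the two compact arcs are disjoint, so after scaling their distance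 is at least $c\,3^{-m-1}\ge c\,3^{-n}$. Since $J,J'$ are contained in these ancestors, the claim follows.

Now let $y\ne z$ in $\Gamma$. The property "$y,z$ lie in equal or adjacent $n$-arcs" holds for $n=0$ and fails for large $n$, because it implies $|y-z|\le2\cdot3^{-n}$. Let $n$ be the largest generation for which it holds. The union of the $n$-arcs in question contains an arc between $y$ and $z$ of diameter at most $2\cdot3^{-n}$. The points $y,z$ lie in distinct nonadjacent $(n+1)$-arcs, so $|y-z|\ge c\,3^{-n-1}$. This is (4.1) with $C_\Gamma=6/c$ (decrease $c$ if necessary). $\square$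

**Step 3: uniformity.** *The purpose is to be able to move inside $\Omega_i$ by Harnack's inequality.* A domain $\Omega$ is *uniform* if there is $C_u\ge1$ such that any $x,y\in\Omega$ are joined by a rectifiable curve $\gamma\subset\Omega$ of length at most $C_u|x-y|$ with
$$\min(\ell(\gamma_{x\zeta}),\ell(\gamma_{\zeta y}))\le C_u\operatorname{dist}(\zeta,\partial\Omega)\quad\text{for all }\zeta\in\gamma,$$
where $\gamma_{x\zeta},\gamma_{\zeta y}$ are the two subcurves.

*Example.* The upper half-plane: with $\ell=|x-y|$, go up by $\ell$ from $x$, then straight to the point at height $\ell$ above $y$, then down. The length is $3\ell$. At a point at length $t\le\ell$ from an end the distance to the boundary is at least $t$, and on the middle piece it is at least $\ell$ while the minimum is at most $\frac32\ell$. So $C_u=3$ works.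

By (4.1) and Ahlfors' theorem, $\Gamma$ is the image of a circle under a quasiconformal homeomorphism of $\mathbf R^2$. Discs and exteriors of discs are uniform, and images of uniform domains under quasiconformal self-homeomorphisms of $\mathbf R^2$ are uniform (Gehring–Osgood 1979; Martio–Sarvas 1979). So $\Omega_1,\Omega_2$ are uniform, with a common $C_u$. We extract two statements, with constants $K\ge2$ and $r_0>0$, for $w\in\Gamma$ and $0<s\le r_0$.

**(G1)** There is $a_i(w,s)$ with $B(a_i(w,s),s/K)\subset\Omega_i\cap B(w,s)$.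

**(G2)** If $x,y\in\Omega_i\cap B(w,2s)$ and $d(x),d(y)\ge\delta$ with $0<\delta\le s$, then $x,y$ lie in the first and last disc of a chain of at most $K(1+\log(s/\delta))$ successively intersecting discs $B_j$ with $4B_j\subset\Omega_i\cap B(w,Ks)$.

*Proof of (G1).* Let $r_0<\frac12\operatorname{diam}\Gamma$. Choose $x\in\Omega_i\cap B(w,s/8)$. Since $\Gamma$ is not contained in the closed disc of radius $s$ about $w$, there is also $y\in\Omega_i$ with $|y-w|>s$. The curve $\gamma$ from $x$ to $y$ contains $\zeta$ with $|\zeta-w|=s/2$. Both subcurves have length at least $s/2-s/8\ge s/4$, so $d(\zeta)\ge s/(4C_u)$. Take $a_i(w,s)=\zeta$ and $K\ge4C_u$. Then $B(\zeta,s/K)\subset\Omega_i$, and it lies in $B(w,s)$ because $s/2+s/K\le s$.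

*Proof of (G2).* Let $\gamma$ join $x$ to $y$ as in the definition, parametrized by arclength, of length $L\le C_u|x-y|\le4C_us$. For $t\le L/2$,
$$d(\gamma(t))\ge\max\Big(\frac t{C_u},\,\delta-t\Big)\ge\frac{t+\delta}{3C_u}.$$
For the second inequality: if $t\ge\delta/2$ then $3t\ge t+\delta$; if $t<\delta/2$ then $\delta-t>\delta/2\ge(t+\delta)/3$. Put $t_0=0$, $t_{k+1}=t_k+(t_k+\delta)/(25C_u)$, but stop at $L/2$ as soon as it would be passed, taking $L/2$ as the last value. Use the discs $B(\gamma(t_k),d(\gamma(t_k))/8)$. Their radii are at least $(t_k+\delta)/(24C_u)$, so each center lies in the previous disc. Before stopping, $t_k+\delta$ grows by the factor $1+\frac1{25C_u}$, from $\delta$ to at most $2C_us+s$. Hence at most $C(1+\log(s/\delta))$ discs are needed. Do the same from $y$; both chains end with the same disc, centered at $\gamma(L/2)$. All points $\zeta$ of $\gamma$ satisfy $|\zeta-w|\le(2+4C_u)s$, and $d(\zeta)\le|\zeta-w|$ since $w\in\Gamma$. The discs $4B_j$ have radius $d/2$, so they lie in $\Omega_i\cap B(w,Ks)$ if $K$ is large. $\square$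

**Step 4: tips near every point at every scale.**

**Lemma 1.** There is $c_0>0$ such that for every $x\in\Gamma$ and $0<r<1$ there are $z\in\Gamma$, $\rho\in[c_0r,r/4]$, a closed sector $S_z$ with vertex $z$ and opening $2\pi/3$, and a labelling $\{t,f\}=\{1,2\}$ such that $|z-x|\le r/4$ and
$$\Gamma\cap B(z,\rho)\subset S_z,\qquad B(z,\rho)\setminus S_z\subset\Omega_f,\qquad\Omega_t\cap B(z,\rho)\subset S_z.$$

Here $t$ stands for the thin side and $f$ for the fat side. The argument never needs to know which of $\Omega_1,\Omega_2$ is which.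

*Proof.* Choose $n\ge0$ with $3^{-n}\le r/4<3^{1-n}$ and a segment $I$ of generation $n$ with $x\in K_I$. Let $z$ be the apex of $T_I$, $S_z$ the closed sector at $z$ spanned by $T_I$, and $\rho=|I|/(\sqrt3\,C_\Gamma)$. Then $|x-z|\le\operatorname{diam}K_I=|I|\le r/4$, and $r/12<|I|\le r/4$ gives $\rho\in[c_0r,r/4]$ with $c_0=1/(12\sqrt3\,C_\Gamma)$. If $y\in\Gamma\setminus K_I$, both arcs of $\Gamma$ from $z$ to $y$ pass through an endpoint of $I$, hence have diameter at least $|I|/\sqrt3$. By (4.1), $|y-z|\ge\rho$. So $\Gamma\cap B(z,\rho)\subset K_I\subset T_I\subset S_z$. The set $B(z,\rho)\setminus S_z$ is connected and misses $\Gamma$, so it lies in one component, which we call $\Omega_f$. The other component $\Omega_t$ then satisfies $\Omega_t\cap B(z,\rho)\subset S_z$. $\square$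

## 5. The measure of a disc in terms of the maximum of $u$

Fix $i$ and write $u=u_i$, $\mu=\mu_i$, $p=p_i$, $\Omega=\Omega_i$, $a=a_i$. The goal is the two-sided estimate (5.4) below, which replaces $\mu(B(w,s))$ by a power of the maximum of $u$ on $B(w,s)$.

**Scales.** Decrease $r_0$ so that all points at distance less than $r_0$ from $\Gamma$ lie in $N_1\cap N_2$. Each estimate below, at $w\in\Gamma$ and scale $s$, uses only discs contained in $B(w,C_*s)$ and scales at most $C_*s$, with $C_*=C_*(p_1,p_2,\Gamma)$. It is claimed for $0<s\le r_0/(2C_*)$; such $s$ are called small. The constants do not depend on $w$, $s$, or $u_i$.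

Since $\mu\ge0$, (2.1) says that the extended $u\ge0$ is a subsolution in $N_i$, so it is locally bounded by (F1). We use the continuous representative in $\Omega$ and $u=0$ off $\Omega$. Put
$$M(w,s)=\sup_{B(w,s)}u>0.$$
Because $u$ is continuous on the open set $\Omega$ and $0$ elsewhere, this is also the essential supremum.

**Step 1: decay.** *The purpose is continuity of $u$ at $\Gamma$, with a rate.* Let $v\ge0$ be a bounded subsolution in $B(w,4s)$ with $v=0$ a.e. on a disc of radius $\kappa s$ contained in $B(w,s)$. With $m=\operatorname{ess\,sup}_{B(w,4s)}v$, the function $m-v\ge0$ is a supersolution that equals $m$ on a fraction $\kappa^2$ of $B(w,s)$. By (F3), $\operatorname{ess\,inf}_{B(w,s)}(m-v)\ge c\,\kappa^{2/q}m$. That is, $\operatorname{ess\,sup}_{B(w,s)}v\le\theta m$ with $\theta=\theta(p,\kappa)<1$. By (G1) for the *opposite* side, $u$ vanishes on a disc of radius $s/K$ in $B(w,s)$ whenever $w\in\Gamma$. Hence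
$$M(w,s)\le\theta M(w,4s),\qquad\text{and so}\quad M(w,4^{-k}s)\le\theta^kM(w,s)\tag{5.1}$$
for small $s$, with $\theta=\theta(p,\Gamma)<1$. In particular $u$ is continuous near $\Gamma$ and vanishes on $\Gamma$.

**Step 2: the Carleson estimate.** *The purpose is to bound $u$ up to the boundary by its value at one interior point.* There is $\Lambda=\Lambda(p,\Gamma)$ with
$$M(w,s)\le\Lambda\,u(a(w,s)).\tag{5.2}$$
Put $A=u(a(w,s))>0$. Let $y\in\Omega\cap B(w,2s)$, so $d(y)\le2s$. Apply (G2) to $a(w,s)$ and $y$ with $\delta=\min(d(y),s/K)$, for which $s/\delta\le2Ks/d(y)$. Harnack's inequality costs a factor $H$ per disc, so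
$$u(y)\le H^{K(1+\log(2Ks/d(y)))}A=A\Big(\frac{C_1s}{d(y)}\Big)^\gamma,\qquad\gamma=K\log H,\quad C_1=2eK,$$
where we may take $H>1$. Fix $n$ with $\theta^{-n}\ge3$, and choose $\Lambda$ so large that
$$\sum_{k\ge0}(2\cdot4^n+1)\,C_1s\,(2^k\Lambda)^{-1/\gamma}<s.$$

Suppose (5.2) fails. Then there is $y_0\in\Omega\cap B(w,s)$ with $u(y_0)>\Lambda A$. We construct $y_1,y_2,\dots$ in $\Omega\cap B(w,2s)$ with $u(y_k)\ge2^ku(y_0)>2^k\Lambda A$. If $y_0,\dots,y_k$ are found, the displayed bound for $u$ gives $d(y_j)\le C_1s(2^j\Lambda)^{-1/\gamma}$ for $j\le k$. Let $w_k\in\Gamma$ be nearest to $y_k$. By (5.1) applied $n$ times at $w_k$ (all radii are at most $2\cdot4^nd(y_k)<s$),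
$$M(w_k,4^n\cdot2d(y_k))\ge3M(w_k,2d(y_k))\ge3u(y_k).$$
So there is $y_{k+1}$ with $u(y_{k+1})\ge2u(y_k)$ and $|y_{k+1}-y_k|\le(2\cdot4^n+1)d(y_k)$. It lies in $\Omega$ because $u(y_{k+1})>0$. By the choice of $\Lambda$, $|y_{k+1}-w|<s+s$, so $y_{k+1}\in B(w,2s)$ and the induction continues. But $u(y_k)\to\infty$ contradicts the boundedness of $u$ on $B(w,2s)$.

**Step 3: doubling of $M$.** *The purpose is to change radii freely.* We have
$$M(w,8s)\le CM(w,s).\tag{5.3}$$
Indeed $M(w,8s)\le\Lambda u(a(w,8s))$ by (5.2). Then (G2) at scale $8s$ with $\delta=s/K$, joining $a(w,8s)$ to $a(w,s)$, and Harnack give $u(a(w,8s))\le Cu(a(w,s))\le CM(w,s)$.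

**Step 4: the size of $\mu$.** *This is the conversion formula.* For small $s$,
$$C^{-1}s^{2-p}M(w,s)^{p-1}\le\mu(B(w,s))\le Cs^{2-p}M(w,s)^{p-1}.\tag{5.4}$$

*Upper bound.* We need Caccioppoli's inequality for the nonnegative subsolution $u$. Let $\zeta\in C_0^\infty(B(w,4s))$, $0\le\zeta\le1$, $\zeta=1$ on $B(w,2s)$, $|\nabla\zeta|\le C/s$. Testing with $\zeta^pu$ and using Hölder's inequality,
$$\int\zeta^p|\nabla u|^p\le p\int\zeta^{p-1}|\nabla u|^{p-1}u|\nabla\zeta|\le p\Big(\int\zeta^p|\nabla u|^p\Big)^{\frac{p-1}p}\Big(\int u^p|\nabla\zeta|^p\Big)^{\frac1p}.$$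
Hence
$$\int_{B(w,2s)}|\nabla u|^p\le p^p\int u^p|\nabla\zeta|^p\le Cs^{2-p}M(w,4s)^p.\tag{5.5}$$
Now take a smooth cutoff $\phi$ with $0\le\phi\le1$, $\phi=1$ on $B(w,s)$, supported in $B(w,2s)$, $|\nabla\phi|\le C/s$. By (2.1), Hölder and (5.5),
$$\mu(B(w,s))\le\int\phi\,d\mu\le\frac Cs\int_{B(w,2s)}|\nabla u|^{p-1}\le Cs^{-1}\big(s^{2-p}M(w,4s)^p\big)^{\frac{p-1}p}s^{\frac2p}=Cs^{2-p}M(w,4s)^{p-1}.$$
The exponent of $s$ is $-1+\frac{(2-p)(p-1)+2}p=2-p$. Finish with (5.3).

*Lower bound.* The idea is to compare $u$ with the $p$-harmonic function with the same boundary values on a disc. They differ substantially, because $u$ vanishes on a large part of the disc, and $\mu$ has to pay for the difference. Let $B=B(w,2s)$, $M=M(w,s)$, $E=s^{2-p}M^p$, and let $h$ be $p$-harmonic in $B$ with $h-u\in W^{1,p}_0(B)$, by (F4).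

By (F5), $0\le u\le h$. Also $h\le S:=\sup_Bu\le CM$, since $0\le(h-S)^+\le(h-u)^+$ puts $(h-S)^+$ in $W_0^{1,p}(B)$; the bound for $S$ is (5.3). Covering $B(w,s)$ by finitely many discs of radius $s/4$ with centers in it and applying Harnack, we get $h\ge c\sup_{B(w,s)}h\ge cM$ on $B(w,s)$. By (G1) for the opposite side, $u=0$ on a disc of radius $s/K$ in $B(w,s)$, and there $h-u\ge cM$. Poincaré's inequality in $W_0^{1,p}(B)$ gives
$$\int_B|\nabla(h-u)|^p\ge cs^{-p}\int_B|h-u|^p\ge cs^{-p}s^2M^p=cE.\tag{5.6}$$
Put
$$\mathcal I=\int_B\big(|\nabla h|^{p-2}\nabla h-|\nabla u|^{p-2}\nabla u\big)\cdot\nabla(h-u)=-\int_B|\nabla u|^{p-2}\nabla u\cdot\nabla(h-u),$$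
where the equality holds because $h$ is $p$-harmonic and $h-u\in W_0^{1,p}(B)$. We show $\mathcal I\le CM\mu(B)$ and $\mathcal I\ge cE$.

*First, $\mathcal I\le CM\mu(B)$.* Formally this is (2.1) with $\phi=h-u$, but $h-u$ is not a smooth test function, so we approximate while keeping the bounds. Let $v=h-u$, so $0\le v\le m$ with $m:=CM$. Take $\psi_j\in C_0^\infty(B)$ with $\psi_j\to v$ in $W^{1,p}$, and $v_j=\min(\max(\psi_j,0),m)$. Truncation does not increase distances and fixes $v$, so $v_j\to v$ in $L^p$. Also $|\nabla v_j|\le|\nabla\psi_j|$ is bounded in $L^p$. Hence $v_j\rightharpoonup v$ weakly in $W^{1,p}$. Each $v_j$ has compact support in $B$, so mollifying gives $\phi_j\in C_0^\infty(B)$ with $0\le\phi_j\le m$ and $\|\phi_j-v_j\|_{W^{1,p}}\to0$, and then $\phi_j\rightharpoonup v$ weakly. Since $|\nabla u|^{p-1}\in L^{p/(p-1)}(B)$,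
$$\mathcal I=\lim_j\Big(-\int|\nabla u|^{p-2}\nabla u\cdot\nabla\phi_j\Big)=\lim_j\int\phi_j\,d\mu\le m\,\mu(B)=CM\mu(B).$$

*Second, $\mathcal I\ge cE$.* If $p\ge2$, (F6) and (5.6) give $\mathcal I\ge c\int_B|\nabla(h-u)|^p\ge cE$. If $p<2$, let $F=|\nabla h|+|\nabla u|$. By (F6), $\mathcal I\ge c\int_B|\nabla(h-u)|^2F^{p-2}$. Since $h$ minimizes the energy, (5.5) and (5.3) give $\int_B|\nabla h|^p\le\int_B|\nabla u|^p\le CE$, so $\int_BF^p\le CE$. Write $|\nabla(h-u)|^p=\big(|\nabla(h-u)|^2F^{p-2}\big)^{p/2}F^{p(2-p)/2}$ and apply Hölder with exponents $\frac2p,\frac2{2-p}$: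
$$cE\le\int_B|\nabla(h-u)|^p\le C\,\mathcal I^{p/2}\Big(\int_BF^p\Big)^{1-p/2}\le C\,\mathcal I^{p/2}E^{1-p/2}.$$
That is, $\mathcal I\ge cE$.

Together, $cs^{2-p}M^p\le CM\mu(B)$, so $\mu(B(w,2s))\ge cs^{2-p}M(w,s)^{p-1}$. Replace $s$ by $s/2$ and use (5.3) to obtain the lower bound in (5.4). $\square$

**Step 5: doubling of $\mu$.** The measure $\mu$ is finite, being locally finite with compact support. By (5.4) it is positive on every disc centered on $\Gamma$. By (5.4) and (5.3), for small $s$,
$$\mu(B(w,2s))\le C(2s)^{2-p}M(w,2s)^{p-1}\le Cs^{2-p}M(w,s)^{p-1}\le C\mu(B(w,s)).\tag{5.7}$$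

## 6. Barriers with exponents on either side of $1$

At a tip we want to dominate $u_t$ by a supersolution of homogeneity above $1$ in a $120^\circ$ sector, and to bound $u_f$ below by a subsolution of homogeneity below $1$ in a $240^\circ$ sector. The candidates are $v=R^\alpha\cos k\vartheta$ with $\alpha,k>0$. Put $\mathsf c=\cos k\vartheta$, $\mathsf s=\sin k\vartheta$, $G=\alpha^2\mathsf c^2+k^2\mathsf s^2>0$.

**Step 1: the $p$-Laplacian of $v$.** We have $v_R=\alpha R^{\alpha-1}\mathsf c$ and $R^{-1}v_\vartheta=-kR^{\alpha-1}\mathsf s$, so $|\nabla v|^2=R^{2\alpha-2}G>0$. Further, $\Delta v=(\alpha(\alpha-1)+\alpha-k^2)R^{\alpha-2}\mathsf c=(\alpha^2-k^2)R^{\alpha-2}\mathsf c$ and $\partial_\vartheta G=2k(k^2-\alpha^2)\mathsf c\mathsf s$. Hence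
$$\tfrac12\nabla v\cdot\nabla|\nabla v|^2=\tfrac12\big[v_R(2\alpha-2)R^{2\alpha-3}G+R^{-2}v_\vartheta R^{2\alpha-2}\partial_\vartheta G\big]=R^{3\alpha-4}\mathsf c\big[\alpha(\alpha-1)G+(\alpha^2-k^2)k^2\mathsf s^2\big].$$
For $\Delta_pv=\operatorname{div}(|\nabla v|^{p-2}\nabla v)$ we have $|\nabla v|^{4-p}\Delta_pv=|\nabla v|^2\Delta v+(p-2)\frac12\nabla v\cdot\nabla|\nabla v|^2$, and so
$$|\nabla v|^{4-p}\Delta_pv=R^{3\alpha-4}\,\mathsf c\,\Big\{(p-2)\alpha(\alpha-1)G+(\alpha^2-k^2)\big[\alpha^2\mathsf c^2+(p-1)k^2\mathsf s^2\big]\Big\}.\tag{6.1}$$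

**Step 2: why the harmonic choice fails.** For $p=2$ one takes $\alpha=k$, as in Section 1, and the braces vanish. For $p\ne2$ and $\alpha=k$ the braces reduce to $(p-2)\alpha^3(\alpha-1)$. If $p>2$, this is positive for $\alpha=\frac32$ and negative for $\alpha=\frac34$. So $R^{3/2}\cos\frac32\vartheta$ is then a subsolution and $R^{3/4}\cos\frac34\vartheta$ a supersolution, both the opposite of what we want. There is a second defect, for every $p$: $R^{3/2}\cos\frac32\vartheta$ vanishes on the edges of the sector, so on the arc $R=\rho/2$ it is not bounded below by a positive constant near the edges.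

We do not need the true exponents, only exponents on the correct side of $1$. So we decouple $\alpha$ from $k$: fix $k\ne1$ and let $\alpha\to1$. The first term in (6.1), whose sign depends on $p-2$, tends to $0$, and the second keeps its sign.

**Step 3: the choice of $\eta$.**

If $1<\alpha<k$, then $G\le k^2$ and $\alpha^2\mathsf c^2+(p-1)k^2\mathsf s^2\ge\min(1,p-1)\alpha^2$. So
$$\{\cdot\}\le|p-2|\alpha(\alpha-1)k^2-(k^2-\alpha^2)\min(1,p-1)\alpha^2.$$
As $\alpha\downarrow1$ the right side tends to $-(k^2-1)\min(1,p-1)<0$.

If $k<\alpha<1$, then $G\le\alpha^2$ and $\alpha^2\mathsf c^2+(p-1)k^2\mathsf s^2\ge\min(1,p-1)k^2$. So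
$$\{\cdot\}\ge-|p-2|(1-\alpha)\alpha^3+(\alpha^2-k^2)\min(1,p-1)k^2.$$
As $\alpha\uparrow1$ the right side tends to $(1-k^2)\min(1,p-1)k^2>0$.

Take $k=\frac65$ in the first case and $k=\frac45$ in the second. Since $\cos k\vartheta>0$ for $|\vartheta|<\frac\pi{2k}$, there is $\eta\in(0,1)$, working for both $p=p_1$ and $p=p_2$, such that for $R>0$:
$$\begin{aligned}&R^{1+\eta}\cos\tfrac65\vartheta\ \text{ is a supersolution in }|\vartheta|<\tfrac{5\pi}{12},\\&R^{1-\eta}\cos\tfrac45\vartheta\ \text{ is a subsolution in }|\vartheta|<\tfrac{5\pi}8.\end{aligned}\tag{6.2}$$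
The functions are smooth with nonvanishing gradient for $R>0$, so the pointwise inequalities $\Delta_pv\le0$ and $\Delta_pv\ge0$ give the weak ones by integration by parts. Note that $\frac{5\pi}{12}=75^\circ>60^\circ$ and $\frac{5\pi}8=112.5^\circ<120^\circ$. The first barrier lives on a sector a little larger than the thin sector, and the second on one a little smaller than the fat sector.

**Step 4: a comparison principle for continuous functions.** *Let $D$ be a bounded open set, $\mathsf u,\mathsf v$ continuous on $\overline D$, $\mathsf u\in W_{loc}^{1,p}(D)$ a subsolution and $\mathsf v\in W^{1,p}_{loc}(D)$ a supersolution in $D$, and $\mathsf u\le\mathsf v$ on $\partial D$. Then $\mathsf u\le\mathsf v$ in $D$.* For $\epsilon'>0$ the set $\{\mathsf u\ge\mathsf v+\epsilon'\}$ is a compact subset of $D$. So $\phi=(\mathsf u-\mathsf v-\epsilon')^+\in W^{1,p}_0(D)$ has compact support and may be used as a test function. Hence $\int(|\nabla\mathsf u|^{p-2}\nabla\mathsf u-|\nabla\mathsf v|^{p-2}\nabla\mathsf v)\cdot\nabla\phi\le0$. Where $\phi>0$ we have $\nabla\phi=\nabla\mathsf u-\nabla\mathsf v$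 a.e., so (F6) forces $\nabla\phi=0$ a.e. and $\phi=0$. Let $\epsilon'\to0$.

## 7. Two decay rates at a tip

**Lemma 2.** Let $z,\rho,S_z,t,f$ be as in Lemma 1, with $r$ small. For $0<\varepsilon\le\frac14$,
$$\mu_t(B(z,\varepsilon\rho))\le C\varepsilon^{1+\eta(p_t-1)}\mu_t(B(z,\rho)),\qquad\mu_f(B(z,\varepsilon\rho))\ge c\,\varepsilon^{1-\eta(p_f-1)}\mu_f(B(z,\rho)),$$
with $C,c$ independent of $x,r,\varepsilon$.

*Proof.* Write $M_i$ for the quantity $M$ associated with $u_i$.

**Thin side.** *We bound $u_t$ from above by the first barrier.* Use polar coordinates at $z$ with $S_z=\{|\vartheta|\le\frac\pi3\}$. On $S_z$, $\cos\frac65\vartheta\ge\cos72^\circ>\frac3{10}$. Let $D=\Omega_t\cap B(z,\rho/2)$. By Lemma 1, $\overline D\subset S_z$, and $z\notin D$ because $z\in\Gamma$. Let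
$$V=\tfrac{10}3M_t(z,\rho)\Big(\frac{2R}\rho\Big)^{1+\eta}\cos\tfrac65\vartheta,\qquad V(z)=0.$$
This is continuous on $\overline D$ and a supersolution in $D$ by (6.2). A point of $\partial D$ either lies on $\Gamma$, where $u_t=0\le V$, or satisfies $R=\rho/2$, where $V\ge M_t(z,\rho)\ge u_t$. By Step 1 of Section 5, $u_t$ is continuous on $\overline D$. So comparison gives $u_t\le V$ in $D$. Since $\varepsilon\le\frac14$, $M_t(z,\varepsilon\rho)\le C\varepsilon^{1+\eta}M_t(z,\rho)$. By (5.4) at both scales,
$$\mu_t(B(z,\varepsilon\rho))\le C(\varepsilon\rho)^{2-p_t}\varepsilon^{(1+\eta)(p_t-1)}M_t(z,\rho)^{p_t-1}\le C\varepsilon^{1+\eta(p_t-1)}\mu_t(B(z,\rho)),$$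
since $2-p_t+(1+\eta)(p_t-1)=1+\eta(p_t-1)$.

**Fat side.** *We bound $u_f$ from below by the second barrier.* Take $\vartheta=0$ along the axis of the complementary sector, so that $B(z,\rho)\setminus S_z=\{0<R<\rho,\ |\vartheta|<\frac{2\pi}3\}\subset\Omega_f$. Consider the points with $R=\rho/2$, $|\vartheta|\le\frac{5\pi}8$. Their distance to $S_z$ is at least $\frac\rho2\sin\frac\pi{24}$, because $\frac{2\pi}3-\frac{5\pi}8=\frac\pi{24}$, and their distance to the complement of $B(z,\rho)$ is at least $\frac\rho2$. Since $\Gamma\cap B(z,\rho)\subset S_z$, their distance to $\Gamma$ is at least $\frac\rho2\sin\frac\pi{24}$. Join each of them to $a_f(z,\rho)$ by (G2) with $w=z$, $s=\rho$, $\delta=c\rho$, and use Harnack and (5.2): there is $m=c\,M_f(z,\rho)$ with $u_f\ge m$ at these points. Let $D=\{0<R<\rho/2,\ |\vartheta|<\frac{5\pi}8\}\subset\Omega_f$ and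
$$V=m\Big(\frac{2R}\rho\Big)^{1-\eta}\cos\tfrac45\vartheta,\qquad V(z)=0.$$
This is continuous on $\overline D$, because $1-\eta>0$, and a subsolution in $D$ by (6.2). On the lateral sides $|\vartheta|=\frac{5\pi}8$ and at $z$ we have $V=0\le u_f$; on $R=\rho/2$ we have $V\le m\le u_f$. The function $u_f$ is continuous on $\overline D$, with $u_f(z)=0$, so comparison gives $u_f\ge V$ in $D$. Letting $R\uparrow\varepsilon\rho$ with $\vartheta=0$, $M_f(z,\varepsilon\rho)\ge m(2\varepsilon)^{1-\eta}\ge c\,\varepsilon^{1-\eta}M_f(z,\rho)$. By (5.4),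
$$\mu_f(B(z,\varepsilon\rho))\ge c(\varepsilon\rho)^{2-p_f}\varepsilon^{(1-\eta)(p_f-1)}M_f(z,\rho)^{p_f-1}\ge c\,\varepsilon^{1-\eta(p_f-1)}\mu_f(B(z,\rho)).\qquad\square$$

The power $s^{2-p}$ in (5.4) is what turns homogeneity $1\pm\eta$ of $u$ into the exponents $1\pm\eta(p-1)$ of $\mu$. The value $1$ remains the dividing line for every $p$, which is why the two exponents need not agree on the two sides.

## 8. Mutual singularity

*Proof of the Theorem.* Suppose $\mu_1\not\perp\mu_2$.

**Step 1: near proportionality at a point.** *We choose the point $x$.* Write $\mu_2=g\mu_1+\sigma$ with $\sigma\perp\mu_1$ and $0\le g\in L^1(\mu_1)$. Then $\mu_1(\{g>0\})>0$. The Besicovitch differentiation theorem for Radon measures, applied to $g\mu_1$ (Lebesgue points) and to $\sigma$ (whose density with respect to $\mu_1$ is $0$ $\mu_1$-a.e.), gives $x\in\Gamma$ with $\lambda:=g(x)\in(0,\infty)$ and $\kappa(r)\to0$, where $\kappa$ is as in Section 3. So (3.1) holds for all Borel $A\subset B(x,r)$.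

**Step 2: equal fractions.** *We test (3.1) on an off-center disc.* For small $r$ let $z,\rho,t,f$, depending on $r$, be as in Lemma 1. From $|z-x|\le\frac r4$ and $\rho\in[c_0r,\frac r4]$,
$$B(z,\rho)\subset B(x,r)\subset B(z,2r),\qquad2r\le C\rho.\tag{8.1}$$
Fix $\varepsilon\in(0,\frac14]$ and set
$$q_i(r)=\frac{\mu_i(B(z,\varepsilon\rho))}{\mu_i(B(x,r))}\in[0,1],\qquad Q(r)=\frac{\mu_2(B(x,r))}{\mu_1(B(x,r))}.$$
Inequality (3.1) with $A=B(x,r)$ gives $|Q-\lambda|\le\kappa(r)$, and with $A=B(z,\varepsilon\rho)$ it gives $|q_2Q-\lambda q_1|\le\kappa(r)$. Since $q_2\le1$,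
$$\lambda|q_2-q_1|\le|\lambda-Q|\,q_2+|q_2Q-\lambda q_1|\le2\kappa(r).$$
Hence
$$q_2(r)-q_1(r)\to0\qquad(r\to0).\tag{8.2}$$

**Step 3: unequal fractions.** *We contradict (8.2) by means of Lemma 2.* On the thin side, (8.1) gives $\mu_t(B(z,\rho))\le\mu_t(B(x,r))$, so
$$q_t(r)\le C\varepsilon^{1+\eta(p_t-1)}\frac{\mu_t(B(z,\rho))}{\mu_t(B(x,r))}\le C\varepsilon^{1+\eta(p_t-1)}.$$
On the fat side, (8.1) and a bounded number of applications of (5.7) give $\mu_f(B(z,\rho))\ge c\,\mu_f(B(z,2r))\ge c\,\mu_f(B(x,r))$, so
$$q_f(r)\ge c\,\varepsilon^{1-\eta(p_f-1)}.$$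
The constants $c,C$ depend neither on $r$ (small) nor on $\varepsilon$. For either labelling $\{t,f\}=\{1,2\}$ we have $1-\eta(p_f-1)<1<1+\eta(p_t-1)$. So we can fix $\varepsilon$ so small that
$$c\,\varepsilon^{1-\eta(p_f-1)}-C\varepsilon^{1+\eta(p_t-1)}\ge b>0$$
for both labellings. Then $|q_2(r)-q_1(r)|=|q_f(r)-q_t(r)|\ge b$ for all small $r$, whichever labelling occurs at that $r$. This contradicts (8.2). $\blacksquare$
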